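\title{The sharp existence threshold for a critical Neumann problem on the three-dimensional half-ball}

\begin{abstract}
On the half-ball in $\mathbb R^3$ we consider positive solutions of $\Delta u+\lambda u=0$ that vanish on the spherical part of the boundary and satisfy the critical condition $-\partial_3u=u^3$ on the flat part. We show that there is no solution for $0<\lambda\le\pi^2/4$; together with known facts, the problem is solvable if and only if $\pi^2/4<\lambda<\pi^2$. The nonexistence proof applies critical dilations to the Neumann data $u^3$ in the energy defined by a Green function. The scaling derivative of the Green function governs the change of this energy, and its averages over circles have a strict sign for $0<\lambda\le\pi^2/4$. As consequences we obtain a sharp trace inequality with a remainder term, nonexistence for a class of nonlinearities that contains all powers $u^p$ with $p\ge3$, and the concentration of least-energy solutions at the center of the flat disk as $\lambda\downarrow\pi^2/4$.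
\end{abstract}

\section{The problem and the answer}

Let
\[
\Omega=\{x\in\mathbb R^3:|x|<1,\ x_3>0\},\qquad
\Gamma=\{|x|=1,\ x_3\ge0\},\qquad
D=\{|x|<1,\ x_3=0\}.
\]
We identify $D$ with the unit disk of $\mathbb R^2$ and write $B=\{x\in\mathbb R^3:|x|<1\}$. For $\lambda\in\mathbb R$ consider
\begin{equation}\tag{$P_\lambda$}\label{eq:P}
\Delta u+\lambda u=0,\quad u>0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\Gamma,\qquad -\frac{\partial u}{\partial x_3}=u^3\ \text{ on }D .
\end{equation}
Solutions are understood in the weak sense. Put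
\[
W=\{u\in W^{1,2}(\Omega):u=0\text{ on }\Gamma\},\qquad a_\lambda(u,v)=\int_\Omega(\nabla u\cdot\nabla v-\lambda uv)\,dx .
\]
A \emph{solution} of \eqref{eq:P} is a function $u\in W$ with $u>0$ in $\Omega$ and $a_\lambda(u,\varphi)=\int_Du^3\varphi$ for all $\varphi\in W$. The exponent $3$ is the case $n=3$ of $n/(n-2)$. It is critical: the trace embedding $W\hookrightarrow L^4(D)$ is continuous but not compact. The functions $U_\varepsilon(x)=\varepsilon^{1/2}/|x+\varepsilon e_3|$ on the half-space $\mathbb R^3_+=\{x_3>0\}$ show why. They are harmonic, they satisfy $-\partial_3U_\varepsilon=U_\varepsilon^3$ on $\{x_3=0\}$, and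
\begin{equation}\label{eq:bubble}
\int_{\mathbb R^3_+}|\nabla U_\varepsilon|^2=\int_{\mathbb R^2}U_\varepsilon^4=\int_0^\infty\frac{2\pi\varepsilon^2 r\,dr}{(r^2+\varepsilon^2)^2}=\pi
\end{equation}
for every $\varepsilon>0$, while they concentrate at the origin as $\varepsilon\to0$. To leading order a concentrating function does not feel $\lambda$ or the boundary $\Gamma$, so the lower-order effects must decide whether \eqref{eq:P} is solvable.

One limitation on $\lambda$ is immediate. By even reflection in $x_3$, the first eigenvalue of $-\Delta$ in $\Omega$ with zero Neumann data on $D$ and zero Dirichlet data on $\Gamma$ is the first Dirichlet eigenvalue $\pi^2$ of $B$, with eigenfunction $\phi_1=\sin(\pi|x|)/|x|$. Testing with $\phi_1$ gives $(\pi^2-\lambda)\int_\Omega u\phi_1=\int_Du^3\phi_1\ge0$, so $\lambda\le\pi^2$. If $\lambda=\pi^2$, then $u=0$ on $D$, and the even reflection $\tilde u$ of $u$ is a nonnegative solution of $\Delta\tilde u+\pi^2\tilde u=0$ in $B$; it is smooth, superharmonic and zero on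 $D$, hence zero. So there is no solution for $\lambda\ge\pi^2$.

It is also known that solutions exist for $\pi^2/4<\lambda<\pi^2$, and that for some $\lambda_*\in(0,\pi^2/4)$, for instance $\lambda_*=0.772$, there is no solution for any $\lambda<\lambda_*$. The gap between $\lambda_*$ and $\pi^2/4$ raises the question, posed in \cite{NBC}: what is
\[
\lambda^\sharp=\inf\{\lambda:\ \eqref{eq:P}\text{ has a solution}\},
\]
and is \eqref{eq:P} solvable for every $\lambda\in(\lambda^\sharp,\pi^2)$? For comparison, Brezis and Nirenberg showed that $\pi^2/4$ is the exact threshold for $\Delta u+\lambda u+u^5=0$, $u>0$, with Dirichlet conditions on the ball in $\mathbb R^3$. The answer here is the same number.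

\begin{theorem}\label{thm:main}
{\rm(i)} Problem \eqref{eq:P} has no solution for $0<\lambda\le\pi^2/4$. {\rm(ii)} It has a solution for every $\lambda\in(\pi^2/4,\pi^2)$.

Together with the known nonexistence for $\lambda<\lambda_*$ (where $\lambda_*>0$) and for $\lambda\ge\pi^2$, it follows that \eqref{eq:P} is solvable if and only if $\pi^2/4<\lambda<\pi^2$. Hence $\lambda^\sharp=\pi^2/4$, and the infimum is not attained.
\end{theorem}

Part (ii) is one of the known facts; we include a short proof because it explains the number $\pi^2/4$. Of the known nonexistence results we quote only that for $\lambda\le0$. The theorem has three complements. The first is its variational form. Let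
\[
S_\lambda=\inf\Big\{\frac{a_\lambda(u,u)}{\|u\|^2_{L^4(D)}}:\ u\in W\setminus W^{1,2}_0(\Omega)\Big\};
\]
excluding $W_0^{1,2}(\Omega)$ means that $u$ has a nonzero trace on $D$.

\begin{theorem}\label{thm:trace}
For all $u\in W\setminus\{0\}$,
\[
\int_\Omega|\nabla u|^2>\sqrt\pi\Big(\int_Du^4\Big)^{1/2}+\frac{\pi^2}4\int_\Omega u^2 ,
\]
and both constants are optimal. Moreover, $S_\lambda=\sqrt\pi$ and is not attained for $\lambda\le\pi^2/4$, while $S_\lambda<\sqrt\pi$ and is attained for $\pi^2/4<\lambda<\pi^2$.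
\end{theorem}

The second complement replaces $u^3$ by more general nonlinearities. For $g:[0,\infty)\to[0,\infty)$, a \emph{weak solution} of the problem with $-\partial_3u=g(u)$ on $D$ in place of $-\partial_3u=u^3$ is a function $u\in W$ with $u>0$ in $\Omega$ and $a_\lambda(u,\varphi)=\int_Dg(u)\varphi$ for all $\varphi\in W$.

\begin{theorem}\label{thm:g}
Let $0<\lambda\le\pi^2/4$, and let $g:[0,\infty)\to[0,\infty)$ be locally Lipschitz and nondecreasing with $g(0)=0$ and
\begin{equation}\label{eq:g4}
\xi\,g(\xi)\ge4\int_0^\xi g\qquad(\xi\ge0),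
\end{equation}
for example $g(\xi)=\xi^p$ with $p\ge3$. Then the problem with $-\partial_3u=g(u)$ on $D$ has no bounded weak solution. By contrast, for $g(\xi)=\xi^p$ with $1<p<3$ it has weak solutions for every $\lambda<\pi^2$.
\end{theorem}

For powers $g(\xi)=\xi^p$ condition \eqref{eq:g4} reads $p\ge3$, so the last statement concerns exactly the exponents $p>1$ that \eqref{eq:g4} excludes.

The third complement describes what happens as $\lambda$ decreases to the threshold. The \emph{energy} of a solution $u$ of \eqref{eq:P} is $\frac12a_\lambda(u,u)-\frac14\|u\|_{L^4(D)}^4$, and a \emph{least-energy solution} minimizes it among all solutions of \eqref{eq:P}.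

\begin{theorem}\label{thm:conc}
Let $\lambda_j\downarrow\pi^2/4$ and let $u_j$ be least-energy solutions of $(P_{\lambda_j})$. Then $u_j^4\,dx\rightharpoonup\pi\,\delta_0$ as measures on $\overline D$.
\end{theorem}

\section{The idea, and $\lambda=0$ as a model}\label{sec:idea}

This section is a guide, and dilations are differentiated only formally. From it we use later only the notation and the inequality \eqref{eq:holder}, which is rigorous for every solution $u$.

Even a solution that is symmetric about the $x_3$-axis depends on the two variables $(x_1^2+x_2^2)^{1/2}$ and $x_3$, so there is no reduction to an ordinary differential equation. But the nonlinearity lives on $D$ only, and the whole problem can be transferred to $D$. Let $\tilde u$ be the even reflection of $u$ in $x_3$. It vanishes on $\partial B$ and satisfies $-\Delta\tilde u-\lambda\tilde u=2u^3\,dS$ in $B$, where $dS$ is the area measure on $D$. With $G$ the Dirichlet Green function of $-\Delta-\lambda$ in $B$ and $f=u^3|_D$, we have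
\[
u=Af\ \text{ on }D,\qquad Af(x)=\int_DA(x,y)f(y)\,dy,\qquad A=2G .
\]
Let $Q(f,f)=\iint_{D\times D}f(x)f(y)A(x,y)\,dx\,dy$, and for $t>1$ consider the critical dilations
\[
f_t(x)=t^{3/2}f(tx)\quad(f=0\text{ outside }D),\qquad \|f_t\|_{L^{4/3}(D)}=\|f\|_{L^{4/3}(D)} .
\]
The quantity $Q(f_t,f_t)$ can be studied in two ways.

\emph{Through the equation.} To first order in $t-1$, $Q(f_t,f_t)-Q(f,f)$ is $2\int_D(f_t-f)Af=2\int_D(f_t-f)u$. By H\"older's inequality, and since $f=u^3$ is an equality case,
\begin{equation}\label{eq:holder}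
\int_Df_tu\le\|f_t\|_{L^{4/3}(D)}\|u\|_{L^4(D)}=\|f\|_{L^{4/3}(D)}\|u\|_{L^4(D)}=\int_Du^4=\int_Dfu .
\end{equation}
So $Q(f_t,f_t)$ does not increase to first order.

\emph{Through the kernel.} Changing variables, with $\tau=1/t$,
\[
Q(f_t,f_t)=\iint_{D\times D}f(x)f(y)\,\tau A(\tau x,\tau y)\,dx\,dy .
\]
Hence everything depends on the sign of
\[
\frac d{d\tau}\big[\tau G(\tau x,\tau y)\big]_{\tau=1}=-\frac{1}{4\pi}\,\theta(x,y),\qquad \theta=-4\pi\,(1+x\cdot\nabla_x+y\cdot\nabla_y)G .
\]
If $\theta>0$, then decreasing $\tau$ from $1$, that is, increasing $t$, increases $Q$ to first order, contrary to the first computation.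

Take $\lambda=0$. With $\rho=|x-y|$, $q=|x||y|$, and $\gamma$ the angle between $x$ and $y$, the method of images gives
\[
4\pi G(x,y)=\frac1\rho-(1-2q\cos\gamma+q^2)^{-1/2}.
\]
The singular part $1/\rho$ is homogeneous of degree $-1$ and is annihilated by $1+x\cdot\nabla_x+y\cdot\nabla_y$; this is the criticality. On functions of $q$ and $\gamma$ this operator acts as $1+2q\,\partial_q$, and therefore
\[
\theta(x,y)=(1+2q\,\partial_q)(1-2q\cos\gamma+q^2)^{-1/2}=\frac{1-q^2}{(1-2q\cos\gamma+q^2)^{3/2}}>0 .
\]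
So, formally, $\lambda=0$ admits no solution.

Now let $\lambda=k^2$ with $0<k<\pi$, and write $4\pi G=\cos(k\rho)/\rho-h$ with $h$ regular. The singular part is no longer homogeneous, but it contributes only the bounded term $k\sin k\rho$:
\[
\theta=k\sin k\rho+(1+x\cdot\nabla_x+y\cdot\nabla_y)h .
\]
At $x=y=0$ this is $h(0,0)=k\cot k$. So positivity can hold near the origin only for $k\le\pi/2$, that is, $\lambda\le\pi^2/4$. Conversely, if $h(0,0)<0$ then trial functions concentrated at the origin gain energy (Section~\ref{sec:exist}) and produce solutions. This singles out $\pi^2/4$ as the natural guess.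

Two difficulties remain. First, we need a sign of $\theta$ on all of $D\times D$ up to $k=\pi/2$, where $\theta$ vanishes at the origin. We prove positivity after averaging over the angle between $x$ and $y$ (Section~\ref{sec:kernel}). This is enough if $f$ is radial, which we obtain by moving planes (Section~\ref{sec:sym}). Second, the first-order computations must be justified with little regularity of $f$; here it helps that moving planes also yield monotonicity of $f$ (Section~\ref{sec:nonexist}).

\section{The Green function and the integral equation}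

Throughout this section $\lambda=k^2$ with $0<k<\pi$, and $\rho=|x-y|$. The function $\phi_0(x)=\sin(k|x|)/(k|x|)$ is positive on $\overline B$ and satisfies $\Delta\phi_0+k^2\phi_0=0$. If also $\Delta v+k^2v=0$ in an open set contained in $B$, then
\[
\operatorname{div}\big(\phi_0^2\nabla(v/\phi_0)\big)=\operatorname{div}(\phi_0\nabla v-v\nabla\phi_0)=0 .
\]
So the maximum principle, in its weak and strong form, holds for the quotient $v/\phi_0$; we refer to it as the maximum principle for $\Delta+k^2$. Since $k^2<\pi^2$, the Dirichlet problem for $\Delta+k^2$ in $B$ with continuous data has a unique solution in $C(\overline B)$, and by the maximum principle the solution depends continuously, in $C(\overline B)$, on its data in $C(\partial B)$.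

For $y\in B$ let $h(\cdot,y)\in C(\overline B)$ be the solution of $\Delta_xh+k^2h=0$ in $B$ with $h(x,y)=\cos(k\rho)/\rho$ for $|x|=1$, and put
\[
G(x,y)=\frac1{4\pi}\Big(\frac{\cos k\rho}\rho-h(x,y)\Big).
\]
This is the Dirichlet Green function of $-\Delta-k^2$ in $B$, and it is symmetric. The data of $h(\cdot,y)$ depend continuously on $y\in B$, so $h$ is continuous on $\overline B\times B$. Hence $G$ is continuous on $\overline B\times B$ off the diagonal, and $G(x,y)=0$ for $|x|=1$. Since $G(x,y)\to+\infty$ as $x\to y$, the maximum principle in $B\setminus\overline{B_\varepsilon(y)}$ with $\varepsilon\to0$ gives $G>0$ in $B\times B$ off the diagonal.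

For an upper bound, note that $\cos k\rho<0$ forces $\rho>\pi/(2k)>\frac12$, so $h\ge-2$ for $|x|=1$. Comparing $h(\cdot,y)$ with the multiple of $\phi_0$ that equals $-2$ on $\partial B$, and using $\phi_0\le1$, gives $h\ge-2k/\sin k$, independently of $y$. Since $\rho\le2$, there is a constant $C$ with
\begin{equation}\label{eq:Gbound}
0<G(x,y)\le\frac{C}{|x-y|}\qquad(x,y\in B,\ x\ne y).
\end{equation}

Set $A=2G$ and, for $f$ on $D$, $Af(x)=\int_DA(x,y)f(y)\,dy$. We write $\|\cdot\|_p$ for the norm of $L^p(D)$ and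
\[
Q(\varphi,\psi)=\iint_{D\times D}\varphi(x)\psi(y)A(x,y)\,dx\,dy .
\]
By \eqref{eq:Gbound} and the Hardy--Littlewood--Sobolev inequality in $\mathbb R^2$ for the kernel $|x-y|^{-1}$,
\begin{equation}\label{eq:HLS}
A:L^p(D)\to L^q(D)\ \text{ for }\ \tfrac1q=\tfrac1p-\tfrac12,\ 1<p<2;\qquad
Q(|\varphi|,|\varphi|)\le C\|\varphi\|_{4/3}^2 .
\end{equation}

\begin{lemma}[Representation]\label{lem:rep}
Let $f\in L^{4/3}(D)$, let $u\in W$ satisfy $a_\lambda(u,\varphi)=\int_Df\varphi$ for all $\varphi\in W$, and let $\tilde u$ be the even reflection of $u$ in $x_3$. Then $\tilde u\in W_0^{1,2}(B)$ and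
\begin{equation}\label{eq:weakB}
\int_B(\nabla\tilde u\cdot\nabla\varphi-\lambda\tilde u\varphi)=2\int_Df\varphi\qquad(\varphi\in W^{1,2}_0(B)).
\end{equation}
Moreover $\tilde u=Af$ a.e.\ in $B$, and the trace of $u$ equals $Af$ a.e.\ on $D$.
\end{lemma}

\begin{proof}
For $\varphi\in W_0^{1,2}(B)$ both $\varphi(x',x_3)$ and $\varphi(x',-x_3)$, restricted to $\Omega$, belong to $W$ and have the same trace on $D$. Adding the two identities gives \eqref{eq:weakB}. For $\psi\in C_c^\infty(B)$ take $\varphi=\int_BG(\cdot,z)\psi(z)\,dz$, which is in $C^1(\overline B)$ and solves $-\Delta\varphi-\lambda\varphi=\psi$, $\varphi=0$ on $\partial B$. Then the left side of \eqref{eq:weakB} is $\int_B\tilde u\psi$. By \eqref{eq:Gbound}, $\int_D\int_B|f(y)||\psi(z)|G(y,z)\,dz\,dy<\infty$, so Fubini's theorem and symmetry turn the right side into $\int_B\psi\,Af$. Hence $\tilde u=Af$ a.e.\ in $B$.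

For a.e.\ $x'\in D$ the following three statements hold. The function $t\mapsto u(x',t)$ agrees for a.e.\ small $t>0$ with an absolutely continuous function whose value at $t=0$ is the trace of $u$ at $x'$; $u(x',t)=Af(x',t)$ for a.e.\ such $t$; and $\int_D|f(y)||x'-y|^{-1}dy<\infty$. Since $|(x',t)-y|\ge|x'-y|$ for $y\in D$, \eqref{eq:Gbound} and dominated convergence give $Af(x',t)\to Af(x',0)$ as $t\downarrow0$.
\end{proof}

\begin{lemma}\label{lem:cont}
If $f$ is bounded, then $Af\in C(\overline B)$ and $Af=0$ on $\partial B$. If in addition $f\ge0$ and $f$ is not a.e.\ zero, then $Af>0$ in $B$.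
\end{lemma}

\begin{proof}
For fixed $y\in D$ the function $G(\cdot,y)$ is continuous on $\overline B\setminus\{y\}$ and zero on $\partial B$. By \eqref{eq:Gbound} the functions $G(x,\cdot)$, $x\in\overline B$, are bounded in $L^{3/2}(D)$, hence uniformly integrable. So Vitali's convergence theorem applies to $\int_DG(x,y)f(y)\,dy$ as $x$ varies. Positivity follows from $G>0$.
\end{proof}

\section{Boundedness and symmetry}\label{sec:sym}

\subsection{Solutions of the critical problem are bounded}

\begin{lemma}\label{lem:bdd}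
Let $0<\lambda<\pi^2$ and let $u$ solve \eqref{eq:P}. Then $u$ is bounded.
\end{lemma}

\begin{proof}
The trace of $u$ is in $L^4(D)$, so $u^3\in L^{4/3}(D)$ and $u=A(u^2\cdot u)$ on $D$ by Lemma~\ref{lem:rep}. Because the exponent is critical, iterating \eqref{eq:HLS} from $u\in L^4$ gains nothing: $A$ maps $L^{4/3}$ to $L^4$. Instead we use that the potential $u^2$ is in $L^2(D)$ and can be made small there by removing a bounded part.

Split $u^2=V_1+V_2$ on $D$ with $V_1=u^2\mathbf 1_{\{u^2\le N\}}$; then $\|V_2\|_2\to0$ as $N\to\infty$. For $4\le\kappa<\infty$ and $\frac1p=\frac12+\frac1\kappa$, H\"older's inequality gives $\|V_2v\|_p\le\|V_2\|_2\|v\|_\kappa$, and by \eqref{eq:HLS} $A$ maps $L^p(D)$ back to $L^\kappa(D)$. Fix $q\in[4,\infty)$ and choose $N$ so large that $v\mapsto A(V_2v)$ has norm at most $\frac12$ on $L^\kappa(D)$ both for $\kappa=4$ and for $\kappa=q$. Since $V_1u\in L^4(D)$ and $|\cdot|^{-1}\in L^{4/3}_{\rm loc}(\mathbb R^2)$, the function $A(V_1u)$ is bounded on $D$. By contraction, the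 equation $v=A(V_1u)+A(V_2v)$ has a unique solution in $L^4(D)$ and a unique one in $L^q(D)\subset L^4(D)$; these coincide, and $u$ is the solution in $L^4(D)$. Hence $u\in L^q(D)$ for every $q<\infty$. In particular $u^3\in L^4(D)$, so $u=A(u^3)$ is bounded on $D$. Then $u^3|_D$ is bounded, and Lemmas~\ref{lem:rep} and~\ref{lem:cont} show that $u$ is bounded in $\Omega$.
\end{proof}

\subsection{Symmetry and monotonicity}

Except for its last step, the nonexistence proof works for general nonlinearities. In the rest of this section and in Section~\ref{sec:nonexist}, $g:[0,\infty)\to[0,\infty)$ is locally Lipschitz and nondecreasing with $g(0)=0$. A \emph{bounded solution for $g$} is a bounded function $u\in W$, $u>0$ in $\Omega$, with $a_\lambda(u,\varphi)=\int_Dg(u)\varphi$ for all $\varphi\in W$. Let $0<\lambda<\pi^2$ and $f=g(u)|_D$. Then $f\ge0$ is bounded, and $f$ is not a.e.\ zero: otherwise $a_\lambda(u,u)=0$, which is impossible for $u\ne0$ because $\lambda<\pi^2$. By Lemmas~\ref{lem:rep} and~\ref{lem:cont}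 we may take the representative $\tilde u=Af\in C(\overline B)$, with $\tilde u=0$ on $\partial B$ and $\tilde u>0$ in $B$. In particular $u|_D$ is continuous and positive, and we take $f=g(u|_D)$ continuous on $D$.

\begin{proposition}\label{prop:sym}
Let $0<\lambda<\pi^2$ and let $u$ be a bounded solution for $g$. Then $u|_D$ is radial and nonincreasing in $|x|$.
\end{proposition}

\begin{proof}
We move planes orthogonal to $e_1$. For $\mu\in(0,1)$ let
\[
\Sigma_\mu=\{x\in B:x_1>\mu\},\qquad x^\mu=(2\mu-x_1,x_2,x_3),\qquad w_\mu(x)=\tilde u(x^\mu)-\tilde u(x)\ \ (x\in\overline{\Sigma_\mu}).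
\]
Since $|x^\mu|^2=|x|^2-4\mu(x_1-\mu)$, we have $x^\mu\in B$ for $x\in\overline{\Sigma_\mu}$ with $x_1>\mu$. Let $M=\max\tilde u$ and let $L$ be a Lipschitz constant of $g$ on $[0,M]$. For $\varphi\in W_0^{1,2}(\Sigma_\mu)$ we test \eqref{eq:weakB} with $\varphi$ and with $x\mapsto\varphi(x^\mu)$, both extended by $0$, and subtract. This gives
\begin{equation}\label{eq:w}
\int_{\Sigma_\mu}(\nabla w_\mu\cdot\nabla\varphi-\lambda w_\mu\varphi)=2\int_{D\cap\Sigma_\mu}c_\mu w_\mu\varphi,\qquad
c_\mu(x)=\frac{g(\tilde u(x^\mu))-g(\tilde u(x))}{\tilde u(x^\mu)-\tilde u(x)}\in[0,L],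
\end{equation}
with $c_\mu=0$ where the denominator vanishes. Here $c_\mu\ge0$ because $g$ is nondecreasing.

\emph{A small-measure principle.} The function $w_\mu$ is continuous on $\overline{\Sigma_\mu}$. On $\partial\Sigma_\mu$ it is nonnegative: it is $0$ where $x_1=\mu$, and it equals $\tilde u(x^\mu)>0$ where $|x|=1$, $x_1>\mu$. Hence $w_\mu^-=\max(-w_\mu,0)\in W_0^{1,2}(\Sigma_\mu)$. Let $Z_\mu=\{x\in\Sigma_\mu:w_\mu(x)<0\}$. We test \eqref{eq:w} with $w_\mu^-$, extend $w_\mu^-$ by $0$ to $B$, and use H\"older's inequality together with the embeddings of $W_0^{1,2}(B)$ into $L^6(B)$ and, by traces, into $L^4(D)$: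
\[
\|\nabla w_\mu^-\|_{L^2}^2\le\lambda\int(w_\mu^-)^2+2L\int_D(w_\mu^-)^2\le C\big(|Z_\mu|_3^{2/3}+|Z_\mu\cap D|_2^{1/2}\big)\|\nabla w_\mu^-\|_{L^2}^2 ,
\]
where $|\cdot|_d$ is $d$-dimensional measure and $C$ does not depend on $\mu$. So there is $\delta>0$, independent of $\mu$, such that
\begin{equation}\label{eq:small}
|Z_\mu|_3+|Z_\mu\cap D|_2<\delta\quad\Longrightarrow\quad w_\mu\ge0 .
\end{equation}

\emph{Moving the plane.} By \eqref{eq:small}, $w_\mu\ge0$ for $\mu$ near $1$. Let $\mu_0$ be the infimum of all $\mu\in(0,1)$ with $w_{\mu'}\ge0$ for every $\mu'\in[\mu,1)$, and suppose $\mu_0>0$. By continuity $w_{\mu_0}\ge0$, so by \eqref{eq:w} and $\lambda>0$ the continuous function $w_{\mu_0}$ is superharmonic in the convex set $\Sigma_{\mu_0}$. It is positive on $\partial B\cap\{x_1>\mu_0\}$, hence not identically zero, and the strong maximum principle gives $w_{\mu_0}>0$ in $\Sigma_{\mu_0}$. Choose a compact $F\subset\Sigma_{\mu_0}$ with $|\Sigma_{\mu_0}\setminus F|_3+|(\Sigma_{\mu_0}\setminus F)\cap D|_2<\delta/2$.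 For $\mu<\mu_0$ close to $\mu_0$, uniform continuity of $\tilde u$ gives $w_\mu>0$ on $F$, so $Z_\mu\subset\Sigma_\mu\setminus F$, while $|\Sigma_\mu\setminus F|_3+|(\Sigma_\mu\setminus F)\cap D|_2<\delta$. By \eqref{eq:small}, $w_\mu\ge0$ for all such $\mu$, which contradicts the definition of $\mu_0$. So $\mu_0=0$.

\emph{Conclusion.} If $0\le x_1<x_1'$, then $\mu=\frac12(x_1+x_1')$ gives $\tilde u(x_1,\cdot)\ge\tilde u(x_1',\cdot)$, and $\mu\to0$ gives $\tilde u(-x_1,\cdot)\ge\tilde u(x_1,\cdot)$ for $x_1>0$. The same holds with $e_1$ replaced by any unit vector $e\perp e_3$. Using $e$ and $-e$, we see that $\tilde u$ is symmetric under the reflection in the plane $e^\perp$. So $u|_D$ is radial, and it is nonincreasing along rays.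
\end{proof}

\section{The averaged scaling derivative of the Green function}\label{sec:kernel}

This section contains the step in which $\pi^2/4$ enters. Let $0<k\le\pi/2$, $\rho=|x-y|$, $r=|x|$, $s=|y|$, and let $\gamma$ be the angle between $x$ and $y$. We expand $h$ in spherical Bessel functions. After averaging over $\gamma$ all terms of the expansion except the first contribute to the scaling derivative with a favorable sign, and the first is controlled by hand.

\subsection{Spherical Bessel functions on $(0,\pi/2]$}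

Recall that the spherical Bessel functions $j_l$, $y_l$ $(l=0,1,2,\dots)$ solve $(z^2w')'+(z^2-l(l+1))w=0$, that $j_0=\frac{\sin z}z$ and $y_0=-\frac{\cos z}z$, and that
\begin{equation}\label{eq:rec}
(z^{l+1}j_l)'=z^{l+1}j_{l-1},\qquad(z^{l+1}y_l)'=z^{l+1}y_{l-1}\qquad(l\ge1).
\end{equation}
As $z\to0$, $j_l(z)\sim z^l/(2l+1)!!$ and $y_l(z)\sim-(2l-1)!!\,z^{-l-1}$, where $(-1)!!=1$. For fixed $y\ne0$ the functions $j_l(k|x|)P_l(\cos\gamma)$, with $P_l$ the Legendre polynomials, solve $\Delta_xv+k^2v=0$ in $\mathbb R^3$.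

\begin{lemma}\label{lem:bessel}
For $0<z\le\pi/2$:
\begin{enumerate}
\item[{\rm(a)}] $j_0(z)\dfrac{z^l}{(2l+1)!!}\le j_l(z)\le\dfrac{z^l}{(2l+1)!!}$ for $l\ge0$; in particular $j_l>0$.
\item[{\rm(b)}] $y_0\le0$, $y_l<0$ for $l\ge1$, and $|z^{l+1}y_l(z)|\le3\,(2l-1)!!$ for $l\ge0$.
\item[{\rm(c)}] $j_l'>0$ for $l\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $l=0$ this holds because $0<j_0\le1$. Let $l\ge1$ and suppose (a) holds for $l-1$. By \eqref{eq:rec}, $z^{l+1}j_l(z)=\int_0^zt^{l+1}j_{l-1}(t)\,dt$. Since $j_0$ is decreasing, the integrand lies between $j_0(z)$ and $1$ times $t^{2l}/(2l-1)!!$, whose integral is $z^{2l+1}/(2l+1)!!$.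

(b) On $(0,\pi/2]$ we have $y_0\le0$ and $|zy_0|\le1$. By \eqref{eq:rec} and the behavior at $0$, for $l\ge1$,
\[
z^{l+1}y_l(z)=-(2l-1)!!+\int_0^zt\cdot t^ly_{l-1}(t)\,dt .
\]
By induction the integral is $\le0$, so $y_l<0$. With $b_l=\sup_{(0,\pi/2]}|z^{l+1}y_l|$ we get $b_l\le(2l-1)!!+\frac{\pi^2}8b_{l-1}$ and $b_0\le1$. Since $\frac{\pi^2}8<\frac54$, $b_1\le\frac94<3$. For $l\ge2$, $b_{l-1}\le3(2l-3)!!$ implies $b_l\le(2l-1)!!\big(1+\frac{15/4}{2l-1}\big)\le\frac94(2l-1)!!$.

(c) We have $(z^2j_l')'=(l(l+1)-z^2)j_l>0$, since $z^2\le\pi^2/4<6\le l(l+1)$. As $z^2j_l'\to0$ for $z\to0$, it follows that $j_l'>0$.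
\end{proof}

\subsection{A series for the regular part}

\begin{lemma}\label{lem:series}
Let $\alpha_l=-k(2l+1)\,y_l(k)/j_l(k)$. Then
\begin{equation}\label{eq:h}
h(x,y)=\sum_{l\ge0}\alpha_l\,j_l(kr)\,j_l(ks)\,P_l(\cos\gamma),\qquad \alpha_0=k\cot k\ge0,\quad\alpha_l>0\ (l\ge1),
\end{equation}
for $x\in\overline B$, $y\in B$ (if $x=0$ or $y=0$, the terms with $l\ge1$ are zero). Moreover $h\in C^\infty(B\times B)$, and the series may be differentiated term by term in $B\times B$, with locally uniform convergence.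
\end{lemma}

\begin{proof}
The signs follow from Lemma~\ref{lem:bessel}. By (a), (b) and $|P_l|\le1$, the $l$-th term is at most
\[
k(2l+1)\cdot\frac{3(2l-1)!!}{k^{l+1}}\cdot\frac{(2l+1)!!}{j_0(k)\,k^l}\cdot\frac{(kr)^l(ks)^l}{((2l+1)!!)^2}=\frac{3}{j_0(k)}(rs)^l
\]
in absolute value. For fixed $y\in B$ the series therefore converges uniformly in $x\in\overline B$; its sum is continuous there and solves $\Delta_xv+k^2v=0$ in $B$. For $|x|=1$ the sum is $-k\sum_l(2l+1)j_l(ks)y_l(k)P_l(\cos\gamma)$. The addition theorem \cite[\S10.60(i)]{DLMF}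
\[
\frac{\cos w}w=-\sum_{l\ge0}(2l+1)j_l(v)y_l(u)P_l(\cos\gamma),\qquad w=\sqrt{u^2+v^2-2uv\cos\gamma},\quad0\le v<u,
\]
with $u=k$, $v=ks$, so that $w=k\rho$, shows that this equals $\cos(k\rho)/\rho$. By uniqueness for the Dirichlet problem the sum is $h(\cdot,y)$.

For the derivatives, let $v_l(x,y)$ be the $l$-th term. Since $j_l(kr)$ is $r^l$ times an entire function of $r^2$, and $r^ls^lP_l(\cos\gamma)$ is a polynomial in $(x,y)$, $v_l$ is smooth on $\mathbb R^6$, and $(\Delta_x+\Delta_y+2k^2)v_l=0$. Hence $e^{\sqrt2\,k\zeta}v_l(x,y)$ is harmonic in $(x,y,\zeta)\in\mathbb R^7$. By the bound above, the sum of these functions converges locally uniformly in $B\times B\times\mathbb R$. By the mean value property, a locally uniformly convergent series of harmonic functions converges locally uniformly with all derivatives. Set $\zeta=0$.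
\end{proof}

\subsection{The sign of the average}

For $x\ne y$ in $B$ let
\begin{equation}\label{eq:theta}
\theta(x,y)=-4\pi(1+x\cdot\nabla_x+y\cdot\nabla_y)G(x,y)=k\sin k\rho+(1+x\cdot\nabla_x+y\cdot\nabla_y)h(x,y).
\end{equation}
The second equality holds because $(x\cdot\nabla_x+y\cdot\nabla_y)\rho=\rho$ and $(1+\rho\,\partial_\rho)(\cos k\rho/\rho)=-k\sin k\rho$. The right side extends $\theta$ continuously to $B\times B$, and $\theta(Rx,Ry)=\theta(x,y)$ for rotations $R$. For $r,s\in(0,1)$ define the continuous function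
\[
\bar\theta(r,s)=\frac1{2\pi}\int_0^{2\pi}\theta\big(r(1,0,0),\,s(\cos\gamma,\sin\gamma,0)\big)\,d\gamma .
\]

\begin{lemma}\label{lem:kernel}
If $0<k\le\pi/2$, then $\bar\theta(r,s)>0$ for all $r,s\in(0,1)$.
\end{lemma}

Since $\theta(0,0)=h(0,0)=\alpha_0=k\cot k$, we have $\bar\theta(r,s)\to k\cot k$ as $r,s\to0$. At $k=\pi/2$ this limit is $0$, so no positive constant bounds $\bar\theta$ from below near the origin. For $k<\pi/2$ the contribution of $l=0$ can be negative away from the origin, and it must then be absorbed by the average of $k\sin k\rho$.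

\begin{proof}
Let $\langle\cdot\rangle$ denote the mean over $\gamma\in[0,2\pi]$. The addition theorem for Legendre polynomials on the equator,
\[
P_l(\cos\gamma)=P_l(0)^2+2\sum_{m=1}^l\tfrac{(l-m)!}{(l+m)!}P_l^m(0)^2\cos m\gamma,
\]
gives $\langle P_l(\cos\gamma)\rangle=P_l(0)^2\ge0$, and $P_l(0)=0$ for odd $l$. At fixed $\gamma$ the operator $x\cdot\nabla_x+y\cdot\nabla_y$ acts as $r\partial_r+s\partial_s$. By Lemma~\ref{lem:series},
\[
\bar\theta(r,s)=k\langle\sin k\rho\rangle+\sum_{l\text{ even}}P_l(0)^2\alpha_l\,(1+r\partial_r+s\partial_s)\big(j_l(kr)j_l(ks)\big).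
\]
The terms with $l=2,4,\dots$ are nonnegative, since there $\alpha_l>0$, $j_l>0$ and $j_l'>0$. (Here the averaging matters: $P_l(\cos\gamma)$ itself changes sign for $l\ge1$.) So only the first term and $l=0$ remain. Put $a=kr$, $b=ks\in(0,k)$ and $\operatorname{sc}z=\frac{\sin z}z$. Since $a\,\partial_a\operatorname{sc}a=\cos a-\operatorname{sc}a$,
\begin{equation}\label{eq:E}
\bar\theta\ge k\big(\langle\sin k\rho\rangle+\cot k\;E\big),\qquad
E=(1+a\partial_a+b\partial_b)(\operatorname{sc}a\operatorname{sc}b)=\cos a\operatorname{sc}b+\operatorname{sc}a\cos b-\operatorname{sc}a\operatorname{sc}b .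
\end{equation}
Both $\langle\sin k\rho\rangle$ and $E$ are symmetric in $(r,s)$, so let $a\le b$. Then $0<a\le b<k\le\pi/2$.

\emph{The term $\langle\sin k\rho\rangle$.} We have $\rho\le r+s$ and $k(r+s)<2k\le\pi$. As $\sin$ is concave on $[0,\pi]$, $\sin k\rho\ge\frac{\rho}{r+s}\sin(a+b)$. Averaging the vector $x-y$ over $y$ on its circle gives $x$, so $\langle\rho\rangle\ge r$, and likewise $\langle\rho\rangle\ge s$. Hence $\langle\rho\rangle\ge\frac{r+s}2$. Since $\sin(b-a)\ge0$ means $\cos a\sin b\ge\sin a\cos b$,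
\[
\langle\sin k\rho\rangle\ge\tfrac12\sin(a+b)\ge\sin a\cos b\ge\tfrac2\pi\,a\cos b .
\]

\emph{The term $E$.} Since $\operatorname{sc}a-\cos a=\frac1a\int_0^az\sin z\,dz\le\frac{a^2}3$, $\cos b>0$ and $a\le b$,
\[
E=\operatorname{sc}a\cos b-\operatorname{sc}b\,(\operatorname{sc}a-\cos a)\ge-\frac{\sin b}b\cdot\frac{a^2}3\ge-\frac a3\sin b .
\]
Since $b<k\le\pi/2$, $0\le\cot k\le\cot b$, and so $\cot k\;E\ge-\cot k\,\frac a3\sin b\ge-\frac a3\cos b$.

Inserting both estimates in \eqref{eq:E} we obtain $\bar\theta\ge k\big(\frac2\pi-\frac13\big)a\cos b>0$.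
\end{proof}

\section{Nonexistence for $0<\lambda\le\pi^2/4$}\label{sec:nonexist}

The following proposition makes the second computation of Section~\ref{sec:idea} rigorous. It uses the equation only through $u=Af$ and the symmetry and monotonicity of $f$. For a bounded solution $u$ for $g$ we extend $f=g(u)|_D$ by $0$ to $\mathbb R^2$ and put $f_t(x)=t^{3/2}f(tx)$ for $t>1$.

\begin{proposition}\label{prop:grow}
Let $0<\lambda\le\pi^2/4$, and let $u$ be a bounded solution for $g$. Then there are $c>0$ and $t_0>1$ such that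
\[
\int_D(f_t-f)\,u\,dx\ge c\,(t-1)\qquad(1<t<t_0).
\]
\end{proposition}

\begin{proof}
Write $\lambda=k^2$ with $0<k\le\pi/2$. By Proposition~\ref{prop:sym}, the monotonicity of $g$ and the remarks before Proposition~\ref{prop:sym}, $f$ is bounded, nonnegative, radial and radially nonincreasing on $\mathbb R^2$, continuous on $D$, and not identically zero. We write $f(r)$ for its value at $|x|=r$. Let $1<t<2$. Since $Af=u$ on $D$ and $Q$ is symmetric,
\begin{equation}\label{eq:expand}
2\int_D(f_t-f)u=\big[Q(f_t,f_t)-Q(f,f)\big]-Q(f_t-f,f_t-f).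
\end{equation}

\emph{The quadratic remainder.} By monotonicity, $f(tx)\le f(x)$, so
\[
|f_t-f|\le(t^{3/2}-1)f(tx)+\big(f(x)-f(tx)\big),\qquad\int_{\mathbb R^2}\big(f(x)-f(tx)\big)dx=(1-t^{-2})\int f .
\]
Hence $\|f_t-f\|_1\le C(t-1)$. Also $\|f_t-f\|_\infty\le C$. By \eqref{eq:HLS},
\[
Q(f_t-f,f_t-f)\le C\|f_t-f\|_{4/3}^2\le C\|f_t-f\|_\infty^{1/2}\|f_t-f\|_1^{3/2}\le C(t-1)^{3/2}.
\]

\emph{The kernel.} Let $\tau=1/t\in(\frac12,1)$. A change of variables gives
\[
Q(f_t,f_t)=\iint_{D\times D}f(x)f(y)\,\tau A(\tau x,\tau y)\,dx\,dy .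
\]
For $x\ne y$ in $D$, \eqref{eq:theta} gives $\frac d{d\sigma}[\sigma G(\sigma x,\sigma y)]=-\frac1{4\pi}\theta(\sigma x,\sigma y)$, so
\[
\tau A(\tau x,\tau y)-A(x,y)=\frac1{2\pi}\int_\tau^1\theta(\sigma x,\sigma y)\,d\sigma .
\]
Both $f(x)f(y)\,\tau A(\tau x,\tau y)$ and $f(x)f(y)A(x,y)$ are nonnegative and, by \eqref{eq:HLS} for $f_t$ and $f$, integrable on $D\times D$. So we may integrate their difference in polar coordinates $x=re^{i\alpha}$, $y=se^{i\beta}$, and integrate over the angles first. For fixed $r\ne s$ in $(0,1)$ the points $(\sigma x,\sigma y)$ with $\sigma\in[\tau,1]$ and $\alpha,\beta\in[0,2\pi]$ form a compact subset of $B\times B$, on which $\theta$ is continuous. So the integrals over $\sigma,\alpha,\beta$ may be interchanged, and by rotation invariance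
\[
\int_0^{2\pi}\!\!\int_0^{2\pi}\big[\tau A(\tau x,\tau y)-A(x,y)\big]\,d\alpha\,d\beta=2\pi\int_\tau^1\bar\theta(\sigma r,\sigma s)\,d\sigma .
\]
Since $f$ is radial,
\[
Q(f_t,f_t)-Q(f,f)=2\pi\int_0^1\!\!\int_0^1f(r)f(s)\,rs\int_\tau^1\bar\theta(\sigma r,\sigma s)\,d\sigma\,dr\,ds .
\]
By Lemma~\ref{lem:kernel} the integrand is nonnegative. Since $f$ is continuous on $D$, nonincreasing and not identically zero, there is $r_1\in(0,1)$ with $f>0$ on $[0,r_1]$. For $r,s\in[\frac{r_1}4,\frac{r_1}2]$ and $\sigma\in[\frac12,1]$, continuity and compactness bound $f(r)f(s)\,rs\,\bar\theta(\sigma r,\sigma s)$ below by a positive constant. Hence $Q(f_t,f_t)-Q(f,f)\ge c_1(1-\tau)\ge\frac{c_1}2(t-1)$ with $c_1>0$ independent of $t$.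

By \eqref{eq:expand}, $2\int_D(f_t-f)u\ge\frac{c_1}2(t-1)-C(t-1)^{3/2}$, which proves the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $0<\lambda\le\pi^2/4$ and suppose $u$ solves \eqref{eq:P}. By Lemma~\ref{lem:bdd}, $u$ is a bounded solution for $g(\xi)=\xi^3$. By \eqref{eq:holder}, $\int_D(f_t-f)u\le0$ for all $t>1$. This contradicts Proposition~\ref{prop:grow}.
\end{proof}

For general $g$ H\"older's inequality is replaced by convexity.

\begin{proof}[Proof of Theorem~\ref{thm:g}, nonexistence]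
Suppose $u$ is a bounded solution for $g$, and let $H(\xi)=\int_0^\xi g$. Since $g$ is nondecreasing, $H$ is convex, and its tangent at $\xi_0$ lies below its graph: $g(\xi_0)(\xi-\xi_0)\le H(\xi)-H(\xi_0)$. With $\xi=u(x)$, $\xi_0=u(tx)$ and $u$ extended by $0$ from $D$ to $\mathbb R^2$,
\[
g(u(tx))\,u(x)\le H(u(x))-H(u(tx))+g(u(tx))\,u(tx).
\]
We multiply by $t^{3/2}$, integrate over $D$, and subtract $\int_Dfu=\int_Du\,g(u)$. For $1<t<2$ this gives
\begin{align*}
\int_D(f_t-f)u&\le t^{3/2}(1-t^{-2})\int_DH(u)+(t^{-1/2}-1)\int_Du\,g(u)\\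
&=(t-1)\int_D\Big(2H(u)-\tfrac12u\,g(u)\Big)+O\big((t-1)^2\big)\le C(t-1)^2,
\end{align*}
where the last inequality follows from \eqref{eq:g4}. This contradicts Proposition~\ref{prop:grow} as $t\downarrow1$.
\end{proof}

\section{Existence for $\pi^2/4<\lambda<\pi^2$}\label{sec:exist}

Let $\lambda<\pi^2$. Since $\int_\Omega u^2\le\pi^{-2}\int_\Omega|\nabla u|^2$ on $W$,
\begin{equation}\label{eq:coercive}
a_\lambda(u,u)\ge\Big(1-\frac{\max(\lambda,0)}{\pi^2}\Big)\int_\Omega|\nabla u|^2\qquad(u\in W),
\end{equation}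
and $S_\lambda>0$ by the trace embedding. Escobar's sharp trace inequality \cite{Escobar} states that the functions $U_\varepsilon$ are extremal for the half-space inequality $\int_{\mathbb R^3_+}|\nabla v|^2\ge S\|v\|^2_{L^4(\mathbb R^2)}$ with best constant $S$. By \eqref{eq:bubble}, $S=\pi/\pi^{1/2}=\sqrt\pi$. Extending by zero, we get
\begin{equation}\label{eq:escobar}
\int_\Omega|\nabla u|^2\ge\sqrt\pi\,\|u\|_4^2\qquad(u\in W).
\end{equation}

\subsection{From minimizers to solutions}

Let $\lambda<\pi^2$, $1<p\le3$, and let $u\in W$ minimize $a_\lambda(u,u)$ subject to $\|u\|_{p+1}=1$, with minimum $\kappa>0$. Then $|u|$ is a minimizer too, and its Euler--Lagrange equation is $a_\lambda(|u|,\varphi)=\kappa\int_D|u|^p\varphi$. So $w=\kappa^{1/(p-1)}|u|$ satisfies $a_\lambda(w,\varphi)=\int_Dw^p\varphi$ for all $\varphi\in W$. In $\Omega$ we have $-\Delta w+\max(-\lambda,0)w=\max(\lambda,0)w\ge0$ with $w\ge0$, $w\not\equiv0$, and the strong maximum principle gives $w>0$ in $\Omega$. Hence $w$ is a weak solution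 for $g(\xi)=\xi^p$. For $p=3$, a minimizer for $S_\lambda$ yields a solution $w$ of \eqref{eq:P}, which is again a minimizer for $S_\lambda$.

For $1<p<3$ the embedding $W\to L^{p+1}(D)$ is compact, so by \eqref{eq:coercive} a minimizer exists for every $\lambda<\pi^2$. This proves the existence statement in Theorem~\ref{thm:g}. For $p=3$ compactness can fail, but not below the level $\sqrt\pi$.

\begin{lemma}\label{lem:att}
If $\lambda<\pi^2$ and $S_\lambda<\sqrt\pi$, then $S_\lambda$ is attained.
\end{lemma}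

\begin{proof}
Let $\|u_n\|_4=1$ and $a_\lambda(u_n,u_n)\to S_\lambda$. By \eqref{eq:coercive} we may pass to a subsequence with $u_n\rightharpoonup u$ in $W$, strongly in $L^2(\Omega)$ and $L^2(D)$, and a.e.\ on $D$. Put $v_n=u_n-u$ and $\beta=\|u\|_4^4\in[0,1]$. The Brezis--Lieb lemma says that $\|u_n\|_4^4-\|v_n\|_4^4\to\|u\|_4^4$ for sequences bounded in $L^4(D)$ that converge to $u$ a.e.; so $\|v_n\|_4^4\to1-\beta$. Using \eqref{eq:escobar} for $v_n$ and $a_\lambda(u,u)\ge S_\lambda\beta^{1/2}$ (for $\beta=0$ this is \eqref{eq:coercive}),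
\[
S_\lambda=a_\lambda(u,u)+\|\nabla v_n\|_{L^2(\Omega)}^2+o(1)\ge S_\lambda\beta^{1/2}+\sqrt\pi\,(1-\beta)^{1/2}+o(1).
\]
Since $S_\lambda>0$ and $\beta^{1/2}+(1-\beta)^{1/2}\ge1$, the right side is at least $S_\lambda+(\sqrt\pi-S_\lambda)(1-\beta)^{1/2}+o(1)$. So $\beta=1$. Then $\|u\|_4=1$, and the equality in the display gives $a_\lambda(u,u)\le S_\lambda$. Hence $u$ is a minimizer.
\end{proof}

\subsection{The energy gain}

It remains to show $S_\lambda<\sqrt\pi$ for $\pi^2/4<\lambda<\pi^2$. Instead of choosing a trial function $v$ in $\Omega$ we choose its Neumann data $f$ on $D$. Then only the kernel $A$ on $D\times D$ enters, and the sign of $h(0,0)$ becomes visible. Let $0<\lambda<\pi^2$, let $f\ge0$ be bounded and not a.e.\ zero on $D$, and let $v\in W$ solve $a_\lambda(v,\varphi)=\int_Df\varphi$ for all $\varphi\in W$. Then $v\ne0$, and by Lemma~\ref{lem:rep}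
\[
0<a_\lambda(v,v)=\int_Dfv=Q(f,f)\le\|f\|_{4/3}\|v\|_4 .
\]
Hence $v$ has nonzero trace, and
\begin{equation}\label{eq:dual}
S_\lambda\le\frac{Q(f,f)}{\|v\|_4^2}\le\frac{\|f\|_{4/3}^2}{Q(f,f)} .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $\lambda=k^2$ with $\frac\pi2<k<\pi$. For $y=0$ the boundary data of $h$ are the constant $\cos k$, so $h(x,0)=\cos k\,\frac{k}{\sin k}\,\phi_0(x)$ and
\[
h(0,0)=k\cot k=:-m<0 .
\]
Since $h$ is continuous at $(0,0)$ and $\frac{\cos k\rho}\rho\ge\frac1\rho-\frac{k^2\rho}2$, there is $\delta\in(0,1)$ with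
\[
A(x,y)=\frac1{2\pi}\Big(\frac{\cos k\rho}\rho-h(x,y)\Big)\ge\frac1{2\pi}\Big(\frac1\rho+\frac m2\Big)\qquad(x,y\in D,\ x\ne y,\ |x|,|y|\le\delta).
\]
Let $f_\varepsilon=U_\varepsilon^3|_{\mathbb R^2}=\varepsilon^{3/2}(|x|^2+\varepsilon^2)^{-3/2}$ and $f=f_\varepsilon\mathbf 1_{\{|x|<\delta\}}$. On $\mathbb R^2$,
\begin{equation}\label{eq:newton}
\frac1{2\pi}\int_{\mathbb R^2}\frac{f_\varepsilon(y)}{|x-y|}\,dy=U_\varepsilon(x).
\end{equation}
Indeed, both sides extend to functions that are harmonic in the half-space, decay at infinity, and whose derivative $-\partial_3$ on $\{x_3=0\}$ is $f_\varepsilon$. The even reflection of their difference is harmonic in $\mathbb R^3$ and decays, so it is zero. By \eqref{eq:newton} and \eqref{eq:bubble}, $\frac1{2\pi}\iint f_\varepsilon(x)f_\varepsilon(y)|x-y|^{-1}dx\,dy=\int_{\mathbb R^2}U_\varepsilon^4=\pi$, and the part of this expression with $|x|>\delta$ or $|y|>\delta$ is at most $2\int_{|x|>\delta}U_\varepsilon^4=\frac{2\pi\varepsilon^2}{\delta^2+\varepsilon^2}$. Moreover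
\[
\int_{\mathbb R^2}f_\varepsilon=2\pi\varepsilon^{3/2}\int_0^\infty\frac{r\,dr}{(r^2+\varepsilon^2)^{3/2}}=2\pi\varepsilon^{1/2},\qquad
\int_{|x|<\delta}f_\varepsilon=2\pi\varepsilon^{1/2}(1-o(1))
\]
as $\varepsilon\to0$. Therefore
\[
Q(f,f)\ge\pi-\frac{2\pi\varepsilon^2}{\delta^2}+\frac m{4\pi}\Big(\int_{|x|<\delta}f_\varepsilon\Big)^2=\pi-\frac{2\pi\varepsilon^2}{\delta^2}+\pi m\,\varepsilon\,(1-o(1)).
\]
The gain $\pi m\varepsilon$ is of first order in $\varepsilon$ and the loss is of second order, so $Q(f,f)>\pi$ for small $\varepsilon$. Since $\|f\|_{4/3}^{4/3}\le\int_{\mathbb R^2}U_\varepsilon^4=\pi$, \eqref{eq:dual} gives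
\[
S_\lambda\le\frac{\|f\|_{4/3}^2}{Q(f,f)}<\frac{\pi^{3/2}}\pi=\sqrt\pi .
\]
By Lemma~\ref{lem:att}, $S_\lambda$ is attained, and a minimizer yields a solution of \eqref{eq:P}.
\end{proof}

With the nonexistence for $\lambda\ge\pi^2$ shown in the introduction and the known nonexistence for $\lambda\le0$, the proof of Theorem~\ref{thm:main} is complete.

\section{The trace inequality and concentration at the threshold}

\begin{proof}[Proof of Theorem~\ref{thm:trace}]
\emph{$S_\lambda\le\sqrt\pi$ for every $\lambda\in\mathbb R$.} Let $\eta\in C_c^\infty(B)$ with $\eta=1$ for $|x|<r_0$, where $r_0\in(0,1)$. For $x_3\ge0$ we have $U_\varepsilon\le\varepsilon^{1/2}|x|^{-1}$ and $|\nabla U_\varepsilon|\le\varepsilon^{1/2}|x|^{-2}$. So $\int_\Omega(\eta U_\varepsilon)^2=O(\varepsilon)$. The functions $\eta U_\varepsilon$ and $U_\varepsilon$ differ only for $|x|\ge r_0$. By these bounds, the contributions of $\{|x|\ge r_0\}$ to $\int|\nabla(\eta U_\varepsilon)|^2$, $\int|\nabla U_\varepsilon|^2$, $\int(\eta U_\varepsilon)^4$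 and $\int U_\varepsilon^4$ tend to $0$. Hence $\int_\Omega|\nabla(\eta U_\varepsilon)|^2\to\pi$ and $\int_D(\eta U_\varepsilon)^4\to\pi$ by \eqref{eq:bubble}, and the quotient tends to $\sqrt\pi$.

\emph{The case $\lambda=\pi^2/4$.} If $S_{\pi^2/4}<\sqrt\pi$, then by Lemma~\ref{lem:att} there would be a minimizer. If $S_{\pi^2/4}=\sqrt\pi$ were attained, there would be a minimizer too. A minimizer yields a solution of $(P_{\pi^2/4})$, which does not exist by Theorem~\ref{thm:main}(i). So $S_{\pi^2/4}=\sqrt\pi$, and it is not attained.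

\emph{The case $\lambda<\pi^2/4$.} For $u\in W\setminus W_0^{1,2}(\Omega)$ we have $a_\lambda(u,u)>a_{\pi^2/4}(u,u)\ge\sqrt\pi\,\|u\|_4^2$. With the upper bound above, $S_\lambda=\sqrt\pi$ and it is not attained.

\emph{The case $\pi^2/4<\lambda<\pi^2$} was treated in Section~\ref{sec:exist}.

\emph{The inequality.} If $u$ has nonzero trace on $D$, it says that $S_{\pi^2/4}=\sqrt\pi$ is not attained. If $u\ne0$ has zero trace, it follows from $\int_\Omega|\nabla u|^2\ge\pi^2\int_\Omega u^2$. The constant $\pi^2/4$ cannot be increased, because $S_\lambda<\sqrt\pi$ for $\pi^2/4<\lambda<\pi^2$. The constant $\sqrt\pi$ cannot be increased, even with a smaller coefficient of $\int_\Omega u^2$, because $S_\lambda\le\sqrt\pi$ for every $\lambda$.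
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conc}]
Since $(P_{\lambda_j})$ has a solution, $\pi^2/4<\lambda_j<\pi^2$ by Theorem~\ref{thm:main}, and $\lambda_j\le\lambda_1<\pi^2$ for all $j$.

\emph{Least-energy solutions are minimizers.} Let $\lambda<\pi^2$. A solution $u$ of \eqref{eq:P} satisfies $\|u\|_4^4=a_\lambda(u,u)>0$, so its energy is $\frac14\|u\|_4^4$ and its trace is nonzero. Dividing by $\|u\|_4^2$ we get $\|u\|_4^2\ge S_\lambda$, with equality exactly if $u$ is a minimizer for $S_\lambda$. For $\lambda=\lambda_j$ there are solutions that are minimizers, by Section~\ref{sec:exist}. Hence these are the least-energy solutions, and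
\[
a_{\lambda_j}(u_j,u_j)=\|u_j\|_4^4=S_{\lambda_j}^2 .
\]
As an infimum of affine functions of $\lambda$ that is finite on $(-\infty,\pi^2)$, $S_\lambda$ is concave and therefore continuous there. So $\int_Du_j^4\to S_{\pi^2/4}^2=\pi$ by Theorem~\ref{thm:trace}.

\emph{The weak limit is zero.} By \eqref{eq:coercive} and $\lambda_j\le\lambda_1<\pi^2$, $(u_j)$ is bounded in $W$. Let $u\ge0$ be the weak limit of a subsequence. Along a further subsequence $u_j\to u$ in $L^2(D)$ and a.e.\ on $D$, and since $(u_j^3)$ is bounded in $L^{4/3}(D)$, $u_j^3\rightharpoonup u^3$ weakly in $L^{4/3}(D)$. So $u$ satisfies the weak equation with $\lambda=\pi^2/4$. By the strong maximum principle $u$ is zero or a solution of $(P_{\pi^2/4})$, and the latter is excluded by Theorem~\ref{thm:main}(i). As the limit is always zero, $u_j\to0$ in $L^2(D)$ along the whole sequence.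

\emph{Concentration at the center.} By Lemma~\ref{lem:bdd} and Proposition~\ref{prop:sym}, $u_j|_D$ is radial and nonincreasing. Hence $\pi r^2u_j(r)^2\le\int_Du_j^2\to0$ for each $r\in(0,1)$, and $u_j\to0$ uniformly on $\{r\le|x|<1\}\subset D$. So $\int_{r\le|x|<1}u_j^4\to0$ for every $r\in(0,1)$. Together with $\int_Du_j^4\to\pi$ this gives $u_j^4\,dx\rightharpoonup\pi\,\delta_0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{NBC} ``Neumann Boundary Condition'', \texttt{https://files-www.mis.mpg.de/mpi-typo3/preprints/2003/preprint2003\_8.pdf}.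
\bibitem{Escobar} Escobar, Indiana Univ.\ Math.\ J.\ \textbf{37} (1988).
\bibitem{DLMF} DLMF, \S10.60(i).
\end{thebibliography}
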